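\title{A matrix over a skew field with no singular eigenvalue in any extension}

\begin{abstract}
An element $x$ of a skew field $L$ is a singular eigenvalue of a square matrix $A$ over $L$ if $A-xI$ is not invertible. We show that a square matrix over a skew field need not have a singular eigenvalue in any extension skew field. The counterexample is an explicit $4\times4$ matrix over a quaternion division algebra $D$ with center $\mathbb Q$, for instance $D=(-1,21)_{\mathbb Q}$. The eigenvalue condition is a single equation in $x$. We prove that a solution in an arbitrary skew field containing $D$ already lies in a division algebra $D\otimes F$ with $F$ a number field, and we exclude such a solution by a valuation at a place where $D\otimes F$ does not split.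
\end{abstract}

\section{Singular eigenvalues}\label{sec:intro}

Let $K$ be a skew field and $A$ an $n\times n$ matrix over $K$, $n\ge1$. An \emph{extension} of $K$ is a skew field $L$ that contains $K$ as a subfield. An element $x\in L$ is a \emph{singular eigenvalue} of $A$ in $L$ if $A-xI$ is singular, that is, not invertible as a matrix over $L$. A square matrix acts on columns as an endomorphism of the right vector space $L^n$, so it is singular exactly when it annihilates a nonzero column. Thus $x$ is a singular eigenvalue if and only if $A\mathbf z=x\mathbf z$ for some $\mathbf z\neq0$ in $L^n$, with $x$ multiplying each entry of $\mathbf z$ from the left. The following question is posed, as an open one, in \cite{thesis}.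

\begin{quote}
\emph{Does every square matrix over a skew field $K$ have a singular eigenvalue in some extension of $K$?}
\end{quote}

The simplest cases suggest that it does. If $K$ is commutative, one adjoins a root of the characteristic polynomial. If $A$ is triangular, its diagonal entries are singular eigenvalues. For $A=\left(\begin{smallmatrix}\alpha&\beta\\ \gamma&\delta\end{smallmatrix}\right)$ with $\gamma\ne0$, the second row of $A\mathbf z=x\mathbf z$ gives $z_1=\gamma^{-1}(x-\delta)z_2$, and $x$ is a singular eigenvalue if and only if $(x-\alpha)\gamma^{-1}(x-\delta)=\beta$. Such equations can have many solutions. Over the rational Hamilton quaternions, with units $\mathbf i,\mathbf j,\mathbf k$, the matrix $\left(\begin{smallmatrix}0&\mathbf i\\ -\mathbf i&0\end{smallmatrix}\right)$ gives $x\mathbf ix=\mathbf i$, which is solved by $\pm1$ and by every $c\mathbf j+d\mathbf k$ with $c^2+d^2=1$. Conjugation by $\operatorname{diag}(1,-\mathbf i)$ turns this matrix into $\left(\begin{smallmatrix}0&1\\ 1&0\end{smallmatrix}\right)$, which gives $x^2=1$ and only $x=\pm1$.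 So singular eigenvalues are not invariant under similarity, and normal forms of matrices do not help to find them.

To see where existence could fail, let $D$ be a division algebra of finite dimension over its center $\mathbb Q$, and imitate the commutative argument. The $\mathbb Q$-linear map $\mathbf z\mapsto A\mathbf z$ of $D^n$ has a characteristic polynomial over $\mathbb Q$. If $\tau$ is a root and $F=\mathbb Q(\tau)$, then $A-\tau I$ annihilates a nonzero column over $D\otimes F$. This gives a singular eigenvalue if $D\otimes F$ is a division algebra, and it gives nothing if $D\otimes F$ has zero divisors. An arithmetic obstruction of this kind is what we shall exploit. The difficulty is that $L$ is arbitrary: $x$ need not commute with $D$, need not be algebraic, and $L$ need not have finite dimension over its center. A counterexample must take all this freedom away.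

Throughout, $b>1$ is a squarefree integer with $b\equiv1\pmod 4$ that has a prime factor $\ell\equiv3\pmod4$; for example $b=21$. Let $D=D_b=(-1,b)_{\mathbb Q}$ be the $\mathbb Q$-algebra with basis $1,i,j,ij$ and
\[ i^2=-1,\qquad j^2=b,\qquad ij=-ji . \]
It is a division algebra, ramified exactly at the primes $\ell\mid b$ with $\ell\equiv3\pmod4$ (Lemma~\ref{lem:ram}). Put
\[
A_b=\begin{pmatrix} bi+ij& i&-(1+i)&0\\ i&0&0&0\\ -\frac{1+b}{2}(1-i)&0&0&1\\ -\frac b2(1-i)&0&-b&0\end{pmatrix},
\qquad
A_{21}=\begin{pmatrix}21i+ij&i&-(1+i)&0\\ i&0&0&0\\ -11(1-i)&0&0&1\\ -\frac{21}2(1-i)&0&-21&0\end{pmatrix}.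
\]

\begin{theorem}\label{thm:main}
For every skew field $L\supseteq D_b$ and every $x\in L$, the matrix $A_b-xI$ is invertible over $L$. Hence the question above has a negative answer.
\end{theorem}

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(i)] Let $K$ be a skew field containing some $D_b$, and let $n\ge1$ with $n\equiv0\pmod4$. Then there is an $n\times n$ matrix over $K$ with no singular eigenvalue in any extension of $K$.
\item[(ii)] There are infinitely many non-isomorphic $D_b$, each of dimension $4$ over its center $\mathbb Q$. This dimension is minimal for a counterexample: if $K$ is commutative, every square matrix has a singular eigenvalue in a commutative extension, and a noncommutative skew field has dimension at least $4$ over its center.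
\end{enumerate}
\end{theorem}

The proof of Theorem~\ref{thm:main} reduces the singularity of $A_b-xI$ to one equation in $x$ (Section~\ref{sec:matrix}) and then narrows down the place where a solution can live: first to a division algebra $D\otimes F$ with $F$ commutative (Section~\ref{sec:commute}), then to one with $F$ a number field (Section~\ref{sec:number}), and finally a valuation shows that nothing is left (Section~\ref{sec:local}). Sections~\ref{sec:quat} and~\ref{sec:twist} prepare the tools, and Section~\ref{sec:model} runs the whole argument on a quadratic model equation, where each step takes a few lines.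

We write $[r,s]=rs-sr$. A skew field $L\supseteq D$ has characteristic $0$, and its prime field $\mathbb Q$ is central in $L$. For $x\in L$, $\mathbb Q(x)$ is the commutative subfield of $L$ generated by $x$.

\section{The algebras $D\otimes F$ and their valuations}\label{sec:quat}

Let $F$ be a commutative field of characteristic $0$ and $D_F=D\otimes_{\mathbb Q}F$. This is a central simple $F$-algebra of dimension $4$; it is either a division algebra or \emph{split}, that is, isomorphic to $M_2(F)$. Let $\pi\mapsto\bar\pi$ be the $F$-automorphism $i\mapsto-i$ of $F[i]=F\oplus Fi$, so that $j\pi=\bar\pi j$. Every $z\in D_F$ is uniquely $z=z_++z_-$ with $z_+\in F[i]$ and $z_-=\pi j\in F[i]j$. Write $z_+=T/2+ai$ with $T,a\in F$, and $\vec z=ai+\pi j$. The \emph{reduced trace} of $z$ is $T$; the \emph{reduced norm} is $n=\operatorname{nrd}z=z_+\overline{z_+}-b\pi\bar\pi$, and it is multiplicative. The \emph{conjugate} $T-z$ satisfies $z(T-z)=n$, so that $z^2=Tz-n$ and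
\begin{equation}\label{eq:pure}
\vec z^{\,2}=\tfrac{T^2}4-n=-a^2+b\,\pi\bar\pi .
\end{equation}
The algebra $D_F$ is split if and only if $b=c^2+d^2$ for some $c,d\in F$. Indeed, $c+di+j$ then has reduced norm $0$ and is a zero divisor. Conversely, suppose that $b$ is not a sum of two squares. Then $-1$ is not a square in $F$, since $\iota^2=-1$ would give $b=(\frac{b+1}2)^2+(\iota\frac{b-1}2)^2$. So $F[i]$ is a field, and $\operatorname{nrd}z=0$ forces $\pi=0$ (otherwise $b$ is the norm of $z_+/\pi$) and then $z_+=0$; every $z\neq0$ has the inverse $(T-z)/n$.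

The algebra $D$ is \emph{ramified} at a place of $\mathbb Q$ if it is a division algebra over the completion. The set of such places depends only on the isomorphism class of $D$.

\begin{lemma}\label{lem:ram}
Let $p$ be an odd prime and $E$ a finite extension of $\mathbb Q_p$ with residue field $k$ and valuation $\operatorname{ord}_E$ onto $\mathbb Z$. Then $D_E$ is a division algebra if and only if $-1$ is a nonsquare in $k$ and $\operatorname{ord}_E(b)$ is odd. The algebras $D_{\mathbb R}$ and $D_{\mathbb Q_2}$ are split. Hence $D$ is a division algebra, ramified exactly at the primes $\ell\mid b$ with $\ell\equiv3\pmod4$.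
\end{lemma}

\begin{proof}
If $-1$ is a square in $k$, it is a square in $E$ by Hensel's lemma, and $D_E$ is split. Let $-1$ be a nonsquare in $k$. Then $\operatorname{ord}_E(c^2+d^2)=2\min(\operatorname{ord}_Ec,\operatorname{ord}_Ed)$ is even, so $b$ is not a sum of two squares if $\operatorname{ord}_E(b)$ is odd. If $\operatorname{ord}_E(b)$ is even, $b$ is a square times a unit $b'$. In $k$ the sets $\{c^2\}$ and $\{b'-d^2\}$ have $(|k|+1)/2$ elements each and therefore meet, and Hensel's lemma lifts a solution of $c^2+d^2=b'$ to $E$. Over $\mathbb R$, $b>0$ is a square. Over $\mathbb Q_2$, units $\equiv1\pmod8$ are squares, so $b\equiv1\pmod4$ is a square or $5=1^2+2^2$ times a square. For $E=\mathbb Q_p$, $-1$ is a nonsquare in $k$ exactly when $p\equiv3\pmod4$, and $\operatorname{ord}_E(b)$ is odd exactly when $p\mid b$, because $b$ is squarefree. Such a prime $\ell$ exists by hypothesis, and $D$ embeds in the division algebra $D_{\mathbb Q_\ell}$.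
\end{proof}

We use the Albert--Brauer--Hasse--Noether theorem: a central simple algebra over a number field that splits over the completion at every place is split. It turns the bare fact that $D_F$ is a division algebra into a valuation with a parity property.

\begin{proposition}\label{prop:val}
Let $F$ be a number field such that $D_F$ is a division algebra. Then there are an odd integer $e\ge1$ and a map $v\colon D_F\to\mathbb Q\cup\{\infty\}$ with the following properties.
\begin{enumerate}
\item[(V1)] $v(zz')=v(z)+v(z')$, $v(z+z')\ge\min(v(z),v(z'))$, $v(z)=\infty$ only for $z=0$, and $v(\operatorname{nrd}z)=2v(z)$.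
\item[(V2)] $v\ge0$ on $\mathbb Z$, $v(b)=1$, and $v(F^\times)\subseteq\frac1e\mathbb Z$.
\item[(V3)] $v(c_0+c_1i+c_2j+c_3ij)=\min\big(v(c_0),v(c_1),v(c_2)+\frac12,v(c_3)+\frac12\big)$ for $c_0,\dots,c_3\in F$.
\end{enumerate}
In particular $v(i)=v(1\pm i)=0$ and $v(j)=v(bi+j)=\frac12$; $v(z)=\min(v(z_+),v(z_-))$; the nonzero $z_+$ have values in $\frac1e\mathbb Z$ and the nonzero $z_-$ have values in $\frac12+\frac1e\mathbb Z$, and these two sets are disjoint; and $\frac14$ is not a value of $v$.
\end{proposition}

\begin{proof}
There is a place $w$ of $F$ such that $D_E$, $E=F_w$, is a division algebra. Then $D$ is ramified at the place below $w$, which by Lemma~\ref{lem:ram} is a prime $\ell\mid b$, $\ell\equiv3\pmod4$. Let $e$ be the ramification index of $E/\mathbb Q_\ell$ and $v=\frac1e\operatorname{ord}_E$ on $E$, so $v(\ell)=1$. As $b$ is squarefree, $v(b)=1$ and $\operatorname{ord}_E(b)=e$. By Lemma~\ref{lem:ram}, $e$ is odd and $-1$ is a nonsquare in the residue field. Define $v(z)=\frac12v(\operatorname{nrd}z)$ on $D_F$; this extends $v$ on $F$ and is multiplicative.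 In $\operatorname{nrd}z=(c_0^2+c_1^2)-b(c_2^2+c_3^2)$ the first term has value $2\min(v(c_0),v(c_1))$ and the second has value $1+2\min(v(c_2),v(c_3))$. When finite, these lie in $\frac2e\mathbb Z$ and $1+\frac2e\mathbb Z$, which are disjoint because $e$ is odd. So the terms cannot cancel, and (V3) follows. The inequality in (V1) follows from (V3) coordinatewise. All values lie in $\frac1{2e}\mathbb Z\cup\{\infty\}$, and $\frac14\in\frac1{2e}\mathbb Z$ would make $e$ even.
\end{proof}

\begin{remark}
The hypotheses $b>0$ and $b\equiv1\pmod 4$ keep the place $w$ away from $\infty$ and from $2$. At a real place there is no valuation to argue with. At a place above $2$ the element $1+i$, of reduced norm $2$, would not be a unit.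
\end{remark}

As for any valuation, $v(z+z')=v(z)$ if $v(z)<v(z')$. For nonzero $z,z'$ we write $z\sim z'$ if $v(z-z')>v(z')$; then $v(z)=v(z')$. The identities $zs-z's'=(z-z')s+z'(s-s')$ and $z^{-1}-z'^{-1}=z^{-1}(z'-z)z'^{-1}$ show that $\sim$ is compatible with products and inverses. If $z\sim z'$ and $z'=z'_+$, then $z_+\sim z'$, because $v(z_+-z')\ge v(z-z')$; the same holds for minus parts.

\section{Twisted equations}\label{sec:twist}

Let $L\supseteq D$ be a skew field. The decomposition $z=z_++z_-$ extends to $L$: for $l\in L$ put $l_\pm=\frac12(l\mp ili)$. Then $l=l_++l_-$, $il_+=l_+i$ and $il_-=-l_-i$. So $L=L_+\oplus L_-$ is a $\mathbb Z/2$-graded ring, $L_+$ is the centralizer of $i$, and in any identity we may compare plus parts and minus parts. For $u\in\mathbb Q(i)^\times$ we have $l_-u=\bar ul_-$, hence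
\begin{equation}\label{eq:twist}
u^{-1}lu=l_++u^{-1}\bar u\,l_- .
\end{equation}
A \emph{twisted equation} for $x\in L$ is an identity
\begin{equation}\label{eq:T}
\sum_{k}u_k^{-1}f_ku_k=bi+j,\qquad f_k\in\mathbb Q(x),\quad u_k\in\mathbb Q(i)^\times,
\end{equation}
with finitely many terms. By \eqref{eq:twist} it splits into
\begin{equation}\label{eq:split}
H_+=bi\quad\text{for }H:=\sum_kf_k\in\mathbb Q(x),\qquad\qquad j=\sum_ku_k^{-1}\bar u_k\,(f_k)_- .
\end{equation}
The twists are invisible in the first equation, which ties the commutative field $\mathbb Q(x)$ to $i$; they survive in the second, which ties it to $j$.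

It helps to see first what \eqref{eq:split} means when $x\in D_F$. Every element of $\mathbb Q(x)$ is then a scalar plus a scalar multiple of $\vec x$. The element $H$ has trace $0$, so it is a multiple of $\vec x$, and every $f\in\mathbb Q(x)$ is $f_0+\rho_fH$ with $f_0,\rho_f\in F$; the quaternion conjugate of $f$ is $f_0-\rho_fH$. The next lemma recovers this picture in an arbitrary $L$, except that the scalars lie in a skew field $C$ that may be noncommutative.

\begin{lemma}\label{lem:structure}
Let $x\in L$ satisfy \eqref{eq:T}.
\begin{enumerate}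
\item[(a)] $H_-\ne0$, and $h:=H_-^2=H^2+b^2$. Let $C$ be the centralizer of $\{i,H_-\}$ in $L$. Then $h\in C$, and $H$ commutes with $C$.
\item[(b)] For $f\in\mathbb Q(x)$, the elements $\rho_f=f_-H_-^{-1}$ and $f_0=f-\rho_fH$ lie in $C$. The map $f\mapsto\rho_f$ is $\mathbb Q$-linear, $\rho_H=1$, and $\rho_x\neq0$.
\item[(c)] Let $\varepsilon=iH_-$. Then $\varepsilon f\varepsilon^{-1}=f_0-\rho_fH$ for $f\in\mathbb Q(x)$, and $\varepsilon H\varepsilon^{-1}=-H$. Put $p=x$ and $q=\varepsilon x\varepsilon^{-1}$, and let $L_0$ be the skew subfield generated by $p$ and $q$. Then $H$ and $h$ are nonzero central elements of $L_0$.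
\item[(d)] Write $\lambda:=\sum_ku_k^{-1}\bar u_k\rho_{f_k}=\alpha+i\beta$, where $\alpha,\beta\in C$ are $\mathbb Q$-linear combinations of the $\rho_{f_k}$. Then $j=\lambda H_-$, $[\alpha,\beta]=0$, and $(\alpha^2+\beta^2)h=b$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $f\in\mathbb Q(x)$. The plus part of $fH=Hf$ is $f_+bi+f_-H_-=bif_++H_-f_-$, and the minus part is $f_+H_-+f_-bi=H_-f_++bif_-$. Thus
\begin{equation}\label{eq:comm}
f_-H_-=H_-f_-,\qquad [f_+,H_-]=2bi\,f_- .
\end{equation}

(a) If $H_-=0$, then \eqref{eq:comm} gives $f_-=0$ for all $f$, and \eqref{eq:split} gives $j=0$. Since $iH_-=-H_-i$, we have $H^2=(bi+H_-)^2=h-b^2$. The element $h$ commutes with $i$ and $H_-$, and $H=bi+H_-$ commutes with $C$.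

(b) By \eqref{eq:comm}, $\rho_f$ commutes with $H_-$; as a product of two elements of $L_-$ it lies in $L_+$. So $\rho_f\in C$. Next, $f_0=f_++f_--\rho_fbi-\rho_fH_-=f_+-b\rho_fi\in L_+$, and $[b\rho_fi,H_-]=2b\rho_fiH_-=2bif_-=[f_+,H_-]$. So $f_0\in C$. If $\rho_x=0$, then $x\in L_+$, hence $\mathbb Q(x)\subseteq L_+$ and $H_-=0$, contrary to (a).

(c) The element $\varepsilon$ commutes with $C$. Also $\varepsilon H=b\,iH_-i+ih=bH_-+ih$ and $H\varepsilon=-bH_-+H_-iH_-=-bH_--ih$, so $\varepsilon H=-H\varepsilon$. This gives both formulas. The element $H\in\mathbb Q(p)\subseteq L_0$ commutes with $p,q=x_0\pm\rho_xH$, so $H$ and $h=H^2+b^2$ are central in $L_0$.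

(d) The formula $j=\lambda H_-$ is \eqref{eq:split}. Since $H_-\lambda=(\alpha-i\beta)H_-$, the relation $j^2=b$ reads $(\alpha+i\beta)(\alpha-i\beta)h=b$, that is, $\alpha^2+\beta^2-bh^{-1}=i[\alpha,\beta]$. The left side commutes with $H_-$ and the right side anticommutes with $H_-$, so both vanish.
\end{proof}

The element $q$ plays the role of the quaternion conjugate of $x$. In a quaternion algebra an element commutes with its conjugate, and this one property is enough to bring $x$ back into a quaternion algebra.

\begin{lemma}\label{lem:descent}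
Let $x\in L$ satisfy \eqref{eq:T}, and suppose that $pq=qp$. Then there is a commutative subfield $F\subseteq L$ that commutes with $D$, such that the subring $DF$ of $L$ is isomorphic to $D_F$, is a division algebra, and contains $x$.
\end{lemma}

\begin{proof}
The elements $x_0=\frac12(p+q)$, $\rho_x=\frac12H^{-1}(p-q)$ and $h$ lie in $C\cap L_0$ and commute with one another. Let $F\subseteq C$ be the commutative field that they generate. Since $H$ commutes with $F$ and $H^2=h-b^2\in F$, the ring $F+FH$ is a commutative domain of finite dimension over $F$, hence a field. It contains $x$, hence $\mathbb Q(x)$. If $f=c+dH$ with $c,d\in F$, then $f_-=dH_-$, so $\rho_f=d\in F$. Therefore $\lambda\in F[i]$. Now $F$ commutes with $i$, $H_-$ and $\lambda$, hence with $j=\lambda H_-$. So $DF$ is a homomorphic image of the simple ring $D_F$, and thus isomorphic to it; being a domain of finite dimension over $F$, it is a division algebra. Finally $x=x_0+\rho_x(bi+\lambda^{-1}j)\in DF$.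
\end{proof}

\section{A model equation}\label{sec:model}

From now on $u=1+i$ and $\bar u=1-i$, so $u^{-1}\bar u=-i$ and $\bar u^{-1}u=i$. The following quadratic equation shows the three steps of the proof of Theorem~\ref{thm:main} in their simplest form.

\begin{proposition}\label{prop:model}
The equation $x^2+b\,u^{-1}xu=bi+j$ has no solution in any skew field $L\supseteq D$.
\end{proposition}

\begin{proof}
Let $x$ be a solution. This is a twisted equation with $H=x^2+bx$.

\emph{Step 1: $p$ and $q$ commute.} Let $\delta=p-q=2H\rho_x$ and $\sigma=p+q$. Two independent relations are available. The first comes from $j^2=b$. With $\rho=b\rho_x$ we have $\rho_{x^2}=1-\rho$ and $\lambda=(1-\rho)-i\rho$, so Lemma~\ref{lem:structure}(d) gives $2\rho^2-2\rho+1=bh^{-1}$. Substituting $\rho=b\delta/(2H)$, we find that $b\delta^2-2H\delta$ is central in $L_0$. The second relation comes from conjugating by $\varepsilon$: adding $p^2+bp=H$ and $q^2+bq=-H$ and using $p^2+q^2=\frac12(\sigma^2+\delta^2)$, we get $\delta^2=-\sigma^2-2b\sigma$, which commutes with $\sigma$. Together these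 give $2H[\delta,\sigma]=0$. As $[\delta,\sigma]=2[p,q]$, Lemma~\ref{lem:descent} applies, and $x=T/2+ai+\pi j$ lies in a division algebra $D_F$.

\emph{Step 2: a number field suffices.} Using $x^2=Tx-n$, the components of the equation in $F$, $Fi$, $F[i]j$ are $\frac12(T^2+bT)=n$, $a(T+b)=b$ and $\pi(T-bi)=1$. Hence $x\in D_{\mathbb Q(T)}$ and $\pi\bar\pi(T^2+b^2)=1$. Inserting this in \eqref{eq:pure} and clearing denominators,
\[ (T^2+2bT)(T+b)^2(T^2+b^2)=4b^2(T^2+b^2)-4b(T+b)^2 . \]
So $T$ is algebraic over $\mathbb Q$, and $D_{\mathbb Q(T)}\subseteq D_F$ is a division algebra over a number field.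

\emph{Step 3: the valuation.} Take $v$ as in Proposition~\ref{prop:val} and let $\omega=v(x)$. The two terms on the left have values $2\omega$ and $1+\omega$, and the right side has value $\frac12$. If $\omega\ge1$, the left side has value at least $2$. If $\omega<1$, it has value $2\omega$, so $\omega=\frac14$, which is not a value of $v$.
\end{proof}

\section{From the matrix to a twisted equation}\label{sec:matrix}

An eigenvalue problem produces equations of a different shape. Write $A=\left(\begin{smallmatrix}a_{11}&\mathbf r\\ \mathbf c&A'\end{smallmatrix}\right)$ with $A'$ of size $n-1$. If $xI-A'$ is invertible, eliminating all entries of $\mathbf z$ but the first gives $x=a_{11}+\mathbf r(xI-A')^{-1}\mathbf c$. When $A'$ has rational entries, Cramer's rule shows that the entries of $(xI-A')^{-1}$ are rational functions of $x$ of negative degree. So $x$ occurs to the first power, and the other terms must vanish at infinity. In $A_b$ the block $A'$ is rational, with a block $(0)$ that contributes $x^{-1}$ and a block $\left(\begin{smallmatrix}0&1\\-b&0\end{smallmatrix}\right)$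 that contributes the denominator $x^2+b$; the entries of $\mathbf r$ and $\mathbf c$ lie in $\mathbb Q(i)$ and supply the twists; and $j$ occurs only in $a_{11}$. Let
\[ P(t)=-\frac{(1+b)t+b}{t^2+b}\in\mathbb Q(t). \]

\begin{lemma}\label{lem:E}
Let $L\supseteq D$ be a skew field and $x\in L$ a singular eigenvalue of $A_b$. Then $x\ne0$, $x^2+b\neq0$, and
\begin{equation}\label{eq:E}
u^{-1}xu+\bar u^{-1}x^{-1}\bar u+P(x)=bi+j .
\end{equation}
\end{lemma}

\begin{proof}
Let $A_b\mathbf z=x\mathbf z$ with $\mathbf z=(z_1,z_2,z_3,z_4)^T\neq0$. Since $\frac{1-i}2=u^{-1}$, the four rows read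
\begin{align*}
xz_1&=(bi+ij)z_1+iz_2-uz_3, & xz_2&=iz_1,\\
xz_3&=z_4-(1+b)u^{-1}z_1, & xz_4&=-bz_3-bu^{-1}z_1 .
\end{align*}
Suppose $z_1=0$. If $x\ne0$, the second row gives $z_2=0$, the first $z_3=0$, and the third $z_4=0$. If $x=0$, the third row gives $z_4=0$, the fourth $z_3=0$, and the first $z_2=0$. In both cases $\mathbf z=0$. So $z_1\neq0$, and $x\ne0$ because $xz_2=iz_1\ne0$. Multiplying the third row by $x$ and using the fourth, $(x^2+b)z_3=-((1+b)x+b)u^{-1}z_1$. If $x^2+b=0$, then $(1+b)x+b=0$, so $x\in\mathbb Q$ and $x^2=-b<0$, which is impossible. Hence $z_3=P(x)u^{-1}z_1$ and $z_2=x^{-1}iz_1$, and the first row becomes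
\[ x=bi+ij+ix^{-1}i-uP(x)u^{-1}. \]
Conjugate by $u$. We have $u^{-1}i=\bar u^{-1}$ and $iu=-\bar u$, so $u^{-1}ix^{-1}iu=-\bar u^{-1}x^{-1}\bar u$; and $ju=\bar uj$, so $u^{-1}iju=\bar u^{-1}\bar uj=j$. This gives \eqref{eq:E}.
\end{proof}

For the rest of the proof of Theorem~\ref{thm:main} we assume that $x\in L$ satisfies the conclusion of Lemma~\ref{lem:E}, and we write $y=x^{-1}$ and $P=P(x)$. Equation \eqref{eq:E} is a twisted equation, and \eqref{eq:split} reads
\begin{equation}\label{eq:Esplit}
x_++y_++P_+=bi,\qquad -ix_-+iy_-+P_-=j .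
\end{equation}
The coefficient $1+b$ in $P$ makes the quadratic term cancel in $(x^2+1)(x^2+b)-(1+b)x^2-bx$, so that
\begin{equation}\label{eq:H}
H=x+y+P=\frac{x^4-bx+b}{x(x^2+b)},\qquad G:=y+P=\frac{b(1-x-x^2)}{x(x^2+b)} .
\end{equation}
The first formula drives Section~\ref{sec:commute}; the factor $b$ in the second is used in Section~\ref{sec:local}.

\section{The element $x$ commutes with its conjugate}\label{sec:commute}

We keep the notation of Lemma~\ref{lem:structure} and put
\[ \delta=p-q,\qquad\sigma=p+q,\qquad\delta_*=p^{-1}-q^{-1},\qquad\sigma_*=p^{-1}+q^{-1}. \]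
By Lemma~\ref{lem:structure}(c), $\delta=2H\rho_x\neq0$ and $\delta_*=2H\rho_y$, and $\delta_*\ne0$ because $p\neq q$. As in the model, one relation comes from $j^2=b$ and another from the formula for $H$. Each relation now involves both the starred and the unstarred elements, so neither can be solved alone. The point is that the first weights the two kinds equally, while the second gives them the weights $1$ and $b$.

\begin{proposition}\label{prop:commute}
We have $pq=qp$.
\end{proposition}

\begin{proof}
\emph{The norm relation.} By \eqref{eq:Esplit} and $\rho_x+\rho_y+\rho_P=1$, we have $\alpha=1-\rho_x-\rho_y$ and $\beta=\rho_y-\rho_x$ in Lemma~\ref{lem:structure}(d). Then $0=[\alpha,\beta]=-2[\rho_x,\rho_y]$, and $\alpha^2+\beta^2=2\rho_x^2-2\rho_x+2\rho_y^2-2\rho_y+1=bh^{-1}$. Multiplying by $2H^2$,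
\begin{equation}\label{eq:norm}
[\delta,\delta_*]=0,\qquad \delta^2-2H\delta+\delta_*^2-2H\delta_*=2H^2(bh^{-1}-1)\ \text{ is central in }L_0 .
\end{equation}

\emph{The quartic relation.} Multiply the formula for $H$ in \eqref{eq:H} by $(x^2+b)x^{-1}$ and rearrange; then conjugate by $\varepsilon$, which replaces $p$ by $q$ and $H$ by $-H$:
\[ p^2-Hp+b(p^{-2}-Hp^{-1})=bp^{-1},\qquad q^2+Hq+b(q^{-2}+Hq^{-1})=bq^{-1}. \]
Subtract, and use $2(p^2-q^2)=\delta\sigma+\sigma\delta$ and the same identity for the inverses:
\begin{equation}\label{eq:quartic}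
(\delta\sigma+\sigma\delta-2H\sigma)+b(\delta_*\sigma_*+\sigma_*\delta_*-2H\sigma_*)=2b\delta_* .
\end{equation}

\emph{Comparison.} Let $\zeta=[\delta,\sigma]=2[p,q]$. Both $[\delta,\sigma_*]$ and $[\delta_*,\sigma]$ expand to $[p,q^{-1}]-[q,p^{-1}]$; call this element $\zeta_*$. Put
\[ V=\delta\zeta+\zeta\delta-2H\zeta,\qquad V_*=\delta_*\zeta_*+\zeta_*\delta_*-2H\zeta_* . \]
The map $[\delta,\cdot\,]$ is a derivation that kills $\delta$, $\delta_*$ and $H$; applied to \eqref{eq:quartic} it gives $V+bV_*=0$. The derivation $[\,\cdot\,,\sigma]$ applied to the central element in \eqref{eq:norm} gives $V+V_*=0$. Since $b\ne1$, we obtain $V=V_*=0$.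

\emph{Relating $\zeta_*$ to $\zeta$.} Let $\nu=\delta\delta_*=\delta_*\delta\ne0$. Expanding both products gives $pq^{-1}+qp^{-1}=2-\nu=p^{-1}q+q^{-1}p$. With $g=pq^{-1}$ this says $g+g^{-1}=q^{-1}(g+g^{-1})q$. So $g+g^{-1}$ commutes with $q$ and $g$, hence with $p=gq$, and $\nu$ is central in $L_0$. From $\delta_*=\nu\delta^{-1}$ we get $\zeta_*=[\delta_*,\sigma]=-\nu\delta^{-1}\zeta\delta^{-1}$. Multiplying $V_*=0$ by $\delta$ on both sides and by $-\nu^{-1}$ gives $\delta_*\zeta+\zeta\delta_*=2H\zeta$. By $V=0$ the left side equals $\nu\delta^{-1}(\zeta\delta+\delta\zeta)\delta^{-1}=2H\nu\delta^{-1}\zeta\delta^{-1}$. As $H\neq0$, we get $\delta_*\zeta=\nu\delta^{-1}\zeta=\zeta\delta$, and $\zeta\delta=(2H-\delta)\zeta$ by $V=0$. Therefore $(2H-\delta-\delta_*)\zeta=0$.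

\emph{The degenerate case.} Suppose $\zeta\ne0$. Then neither $p$ nor $q$ is central in $L_0$, and $\delta+\delta_*=2H$. From $p+p^{-1}+P(p)=H$ and $q+q^{-1}+P(q)=-H$ we get $P(p)-P(q)=2H-\delta-\delta_*=0$. So $\Pi:=P(p)=P(q)$ commutes with $p$ and with $q$ and is central in $L_0$. Insert $p^2=(H-\Pi)p-1$ in $\Pi(p^2+b)=-(1+b)p-b$:
\[ \big(\Pi(H-\Pi)+1+b\big)\,p=\Pi-b\Pi-b . \]
The coefficient and the right side are central and $p$ is not, so $\Pi(H-\Pi)+1+b=0$. The same computation for $q$, with $-H$ in place of $H$, gives $\Pi(-H-\Pi)+1+b=0$. Subtracting, $\Pi H=0$, so $\Pi=0$ and $1+b=0$, a contradiction. Hence $\zeta=0$.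
\end{proof}

\section{Reduction to a number field}\label{sec:number}

By Proposition~\ref{prop:commute} and Lemma~\ref{lem:descent}, $x$ lies in a division algebra $D_F\subseteq L$. Proposition~\ref{prop:val} needs a number field, and $F$ may be transcendental over $\mathbb Q$. We express everything through the reduced trace $T$ and norm $n\neq0$ of $x$ and obtain two equations in $T$ and $n$. In the model one unknown could be eliminated at once; here we show instead that the two equations cannot both hold along a curve, by looking at a point at infinity of the curve.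

Write $x=T/2+\vec x$ with $\vec x=ai+\pi j$, so $y=(T/2-\vec x)/n$. Since $x^2+b=Tx-(n-b)$, this element has conjugate $T^2-n+b-Tx$ and reduced norm
\[ \Delta=T^2n-T^2(n-b)+(n-b)^2=(n-b)^2+bT^2\neq0 . \]
Multiplying the conjugate by $-(1+b)x-b$ and using $x^2=Tx-n$,
\[ \Delta P=Rx-(1+b)Tn-bT^2+b(n-b),\qquad R:=(1+b)(n-b)+bT . \]
Hence $P=P_s+P_v\vec x$ with
\[ P_v=\frac R\Delta,\qquad 2P_s=\frac{-(1+b)T(n+b)-bT^2+2b(n-b)}{\Delta}. \]
The components of \eqref{eq:Esplit} in $F$, $Fi$ and $F[i]j$ are
\begin{equation}\label{eq:components}
T\big(1+\tfrac1n\big)+2P_s=0,\qquad a\big(1-\tfrac1n+P_v\big)=b,\qquad \pi\big(P_v-i(1+\tfrac1n)\big)=1 .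
\end{equation}
Let $F_0=\mathbb Q(T,n)$. By \eqref{eq:components}, $a\in F_0$ and $\pi\in F_0[i]$, so $x\in D_{F_0}$, which is a division algebra because it is contained in $D_F$. The first equation in \eqref{eq:components}, multiplied by $n\Delta$, is
\begin{equation}\label{eq:trace1}
T(n+1)\Delta=n\big[(1+b)T(n+b)+bT^2-2b(n-b)\big].
\end{equation}
Since $(n+1)(n-b)^2-(1+b)n(n+b)=n^3-3bn^2-3bn+b^2$, this expands to
\begin{equation}\label{eq:trace2}
b(n+1)T^3-bnT^2+(n^3-3bn^2-3bn+b^2)T+2bn(n-b)=0 .
\end{equation}
The third equation gives $(\pi\bar\pi)^{-1}=P_v^2+(1+\frac1n)^2$. With \eqref{eq:pure} and the second equation,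
\begin{equation}\label{eq:Xi}
b^2=\Xi:=\Big(1-\frac1n+P_v\Big)^2\bigg[\,n-\frac{T^2}4+\frac b{P_v^2+(1+\frac1n)^2}\bigg].
\end{equation}

\begin{proposition}\label{prop:number}
The field $F_0$ is a number field.
\end{proposition}

\begin{proof}
Equation \eqref{eq:trace2} is a nontrivial polynomial relation, so $F_0$ has transcendence degree at most $1$. Suppose it is $1$. Then some $t\in\{T,n\}$ is transcendental and $F_0$ is finite over $\mathbb Q(t)$. The valuation $-\deg$ of $\mathbb Q(t)$ extends to a discrete valuation $\operatorname{ord}$ of $F_0$ that is trivial on $\mathbb Q$ and has $\operatorname{ord}t<0$. Its residue field contains $\mathbb Q$. Write $\equiv$ for congruence modulo elements of positive value. In a vanishing sum the minimal value is attained at least twice. We show that $\operatorname{ord}\Xi<0$, which contradicts \eqref{eq:Xi}.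

\emph{Case $\operatorname{ord}T\ge0$, $\operatorname{ord}n=-r<0$.} The four terms of \eqref{eq:trace2} have values $\ge-r$, $\ge-r$, $-3r+\operatorname{ord}T$ and $-2r$ (with $\operatorname{ord}0=\infty$). The third must equal the fourth, so $\operatorname{ord}T=r$. Then $\operatorname{ord}\Delta=-2r$, $\operatorname{ord}R=-r$ and $\operatorname{ord}P_v=r>0$. Both $1-\frac1n+P_v$ and $P_v^2+(1+\frac1n)^2$ are $\equiv1$, and $n$ dominates the bracket, so $\operatorname{ord}\Xi=-r$.

\emph{Case $\operatorname{ord}T=-s<0$, $\operatorname{ord}n\ge0$.} The last three terms of \eqref{eq:trace2} have values $\ge-2s$, $\ge-s$ and $\ge0$. So the first has value $\ge-2s$, which means $\operatorname{ord}(n+1)\ge s$ and $n\equiv-1$. Dividing \eqref{eq:trace2} by $bT^2$ gives $(n+1)T\equiv n\equiv-1$, so $T(1+\frac1n)\equiv1$. From $\Delta/T^2\equiv b$ and $R/T\equiv b$ we get $TP_v\equiv1$ and $P_v\equiv0$. Thus $T^2\big(P_v^2+(1+\frac1n)^2\big)\equiv2$ and $1-\frac1n+P_v\equiv2$. Therefore $\Xi/T^2\equiv4(-\frac14+\frac b2)=2b-1\ne0$, and $\operatorname{ord}\Xi=-2s$.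

\emph{Case $\operatorname{ord}T=-s<0$, $\operatorname{ord}n=-r<0$.} The terms of \eqref{eq:trace2} have values $-r-3s$, $-r-2s$, $-3r-s$ and $-2r$. The second exceeds the first and the fourth exceeds the third, so the first equals the third, and $r=s$. Let $\xi$ be the residue of $n/T$. Dividing \eqref{eq:trace2} by $nT^3$ gives $b+\xi^2=0$. The leading terms of $\Delta$ cancel, and \eqref{eq:trace1} tells us what remains: dividing it by $nT^2$ shows that $(1+\frac1n)\Delta/T$, and hence $\Delta/T$, has value $\ge0$ and residue $(1+b)\xi+b$. This residue is nonzero, since otherwise $\xi\in\mathbb Q$ and $\xi^2=-b<0$. The residue of $R/T$ is also $(1+b)\xi+b$. So $P_v\equiv1$, $1-\frac1n+P_v\equiv2$ and $P_v^2+(1+\frac1n)^2\equiv2$. The term $T^2/4$ dominates the bracket, and $\operatorname{ord}\Xi=-2s$.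

Hence $F_0$ is finitely generated and algebraic over $\mathbb Q$.
\end{proof}

\section{The local obstruction}\label{sec:local}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Suppose that $x\in L$ is a singular eigenvalue of $A_b$. By Sections~\ref{sec:matrix}--\ref{sec:number}, $x$ satisfies \eqref{eq:E} and lies in a division algebra $D_{F_0}$ over a number field. Let $v$ and $e$ be as in Proposition~\ref{prop:val}, and $\omega=v(x)=\frac12v(n)$. For small $\omega$ it is better to use $G=y+P$ from \eqref{eq:H}, whose value is easy to read off. Since $y_-=-x_-/n$, we have $iy_-+P_-=(i-1)y_-+G_-=\frac{1-i}nx_-+G_-$, and \eqref{eq:Esplit} becomes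
\begin{equation}\label{eq:loc}
x_++G_+=bi,\qquad \Big(-i+\frac{1-i}n\Big)x_-+G_-=j .
\end{equation}
The sum of these two equations is
\begin{equation}\label{eq:locsum}
(x_+-ix_-)+\frac{1-i}nx_-+G=bi+j,
\end{equation}
in which the first term has value $\omega$, the second has value $\ge-\omega$, and the right side has value $\frac12$. Recall that $\omega=\min(v(x_+),v(x_-))$ and $v(x_+)\ne v(x_-)$. For most $\omega$ a single term dominates. Two terms can balance at $\omega=\frac14$, which the parity of $e$ excludes, and at $\omega=\frac12$, where we compute leading terms.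

\emph{Case $\omega<0$.} Here $v(1-x-x^2)=v(x^2+b)=2\omega$, so $v(G)=1-\omega>0$. The left side of \eqref{eq:locsum} has value $\omega\ne\frac12$.

\emph{Case $\omega=0$.} Since $0\notin\frac12+\frac1e\mathbb Z$, we have $v(x_+)=0$. Also $v(x^2+b)=0$, so $v(G_+)\ge v(G)\ge1$. Then $x_++G_+$ has value $0$, while $v(bi)=1$, contrary to \eqref{eq:loc}.

\emph{Case $0<\omega<\frac12$.} Here $1-x-x^2\sim1$ and $x^2+b\sim x^2$, so $G\sim bx^{-3}$ and $v(G)=1-3\omega$. Suppose first that $v(x_-)=\omega$. In the second equation of \eqref{eq:loc} the coefficient has value $-2\omega$ and the first term has value $-\omega$, while $v(G_-)\ge1-3\omega>-\omega$ and $v(j)=\frac12>-\omega$. This is impossible. Suppose next that $v(x_+)=\omega$. Then $x\sim x_+$, so $G\sim bx_+^{-3}$, $G_+\sim bx_+^{-3}$ and $v(G_+)=1-3\omega$. Since $\frac14$ is not a value of $v$, we have $\omega\ne1-3\omega$, and $v(x_++G_+)=\min(\omega,1-3\omega)<1=v(bi)$, contrary to \eqref{eq:loc}.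

\emph{Case $\omega=\frac12$.} Since $\frac12\notin\frac1e\mathbb Z$, we have $v(x_-)=\frac12<v(x_+)$ and $x\sim x_-$. Let $s=x_-^2=b\pi\bar\pi\in F_0$, so $v(s)=1$ and $x_-^{-1}=x_-/s$. Then $n=x_+\overline{x_+}-s\sim-s$, and $x^2-s=x_+^2+x_+x_-+x_-x_+$ has value $>1$. Write $v(x^2+b)=1+t$ with $0\le t<\infty$. Then $v(G)=1-\frac12-(1+t)=-\frac12-t$. If $t>0$, the term $G$ dominates \eqref{eq:locsum}, and the left side has value $-\frac12-t\neq\frac12$. Let $t=0$. Then $x^2+b\sim s+b$, $v(s+b)=1$, and $G\sim\frac b{s(s+b)}x_-$, so also $G_-\sim\frac b{s(s+b)}x_-$. Moreover $\frac{1-i}nx_-\sim-\frac{1-i}sx_-$. Both have value $-\frac12$, and $v(ix_-)=\frac12$. Modulo elements of value $>-\frac12$, the left side of the second equation in \eqref{eq:loc} is therefore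
\[ \Big(-\frac{1-i}s+\frac b{s(s+b)}\Big)x_-=\frac{-s+i(s+b)}{s(s+b)}\,x_- . \]
By (V3) the numerator has value $\min(v(s),v(s+b))=1$: the twist by $i$ prevents the cancellation. So the left side has value $1-2+\frac12=-\frac12\ne v(j)$.

\emph{Case $\omega>\frac12$.} Here $v(x^2+b)=1$ and $v((1+b)x+b)\ge\min(\omega,1)$, so $v(P)\ge\min(\omega,1)-1>-\frac12$. In \eqref{eq:E} the first term has value $\omega>0$ and the second has value $-\omega<-\frac12$. The left side has value $-\omega\ne\frac12$.

Every case is impossible, so $A_b$ has no singular eigenvalue in $L$.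
\end{proof}

\section{Larger matrices and other algebras}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(i) Let $A=A_b\oplus\dots\oplus A_b$ with $n/4$ diagonal blocks. An extension $L$ of $K$ is an extension of $D_b$. By Theorem~\ref{thm:main} every block of $A-xI$ is invertible over $L$, and so is $A-xI$.

(ii) There are infinitely many primes $\ell\equiv3\pmod4$. For such $\ell\neq3$, the integer $b=3\ell$ is squarefree and $\equiv1\pmod4$, and $D_b$ is ramified exactly at $3$ and $\ell$ by Lemma~\ref{lem:ram}. So these algebras are pairwise non-isomorphic. For commutative $K$, a root of the characteristic polynomial is a singular eigenvalue in a commutative extension. If $K$ is noncommutative with center $Z$, choose $c\in K\setminus Z$. The commutative field $Z(c)$ has dimension at least $2$ over $Z$ and differs from $K$, so $K$ has dimension at least $2$ over $Z(c)$ and at least $4$ over $Z$.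
\end{proof}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Finite subgroups of $\mathrm{PGL}_2(K)$ and their invariants},
\texttt{https://repository.\allowbreak royalholloway.ac.uk/\allowbreak items/\allowbreak 1deac435-69c6-4013-8744-a371cc599dbe/\allowbreak 1/\allowbreak 10098363.pdf}.
\end{thebibliography}
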